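# Multiaffine polynomials, sums of squares, and determinants over the octonions

## 1. The cubic $x_1x_2x_3-x_1-x_2-x_3+d$

Let $d$ be a real number and
$$f_d=x_1x_2x_3-x_1-x_2-x_3+d .$$
Compute the polynomial $\Delta_{12}=\frac{\partial f_d}{\partial x_1}\frac{\partial f_d}{\partial x_2}-f_d\,\frac{\partial^2 f_d}{\partial x_1\partial x_2}$:
$$\Delta_{12}=(x_2x_3-1)(x_1x_3-1)-x_3f_d=x_3^2-d\,x_3+1=\Big(x_3-\frac d2\Big)^2+\Big(1-\frac{d^2}4\Big).$$
All terms with $x_1$ or $x_2$ have cancelled. If $|d|\le2$, this is a sum of squares; if $|d|>2$, it takes negative values. By symmetry the same holds for the pairs $(1,3)$ and $(2,3)$.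

Now look for determinants. For $d=2$,
$$\det\begin{pmatrix}x_1&1&1\\1&x_2&1\\1&1&x_3\end{pmatrix}=x_1x_2x_3-x_1-x_2-x_3+2=f_2,$$
and changing the sign of one symmetric pair of off-diagonal entries gives $f_{-2}$. For $|d|<2$ write $d=2\cos\theta$ and use a complex Hermitian matrix:
$$H=\begin{pmatrix}x_1&1&e^{-i\theta}\\1&x_2&1\\e^{i\theta}&1&x_3\end{pmatrix},\qquad \det H=x_1x_2x_3-x_1-x_2-x_3+2\cos\theta=f_d .$$
Replace each complex entry $a+ib$ by the real block $\begin{pmatrix}a&-b\\b&a\end{pmatrix}$. The result is a real symmetric $6\times6$ matrix with determinant $|\det H|^2=f_d^2$, and the coefficient matrix of each $x_k$ is a coordinate projection, hence positive semidefinite.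

So for $|d|\le2$ the polynomials $\Delta_{ij}$ are sums of squares and some power of $f_d$ is a determinant with positive semidefinite coefficient matrices. The price was a square, because we had to pass from $\mathbb R$ to $\mathbb C$. (At the end of Section 3 we see that for $|d|<2$ the first power does not suffice.) Do sums of squares always produce a determinant in this way?

## 2. The polynomials $\Delta_{ij}$ and powers of determinants

A polynomial $f\in\mathbb R[x_1,\dots,x_n]$ is **multiaffine** if it has degree at most one in each variable. Write $[n]=\{1,\dots,n\}$ and, for $i,j\in[n]$,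
$$\Delta_{ij}(f)=\frac{\partial f}{\partial x_i}\frac{\partial f}{\partial x_j}-f\,\frac{\partial^2f}{\partial x_i\partial x_j}.$$
For multiaffine $f$ we have $\Delta_{ii}(f)=(\partial_if)^2$. If $i\ne j$, write $f=ax_ix_j+bx_i+cx_j+d$ with $a,b,c,d$ free of $x_i,x_j$. Then $(ax_j+b)(ax_i+c)-a(ax_ix_j+bx_i+cx_j+d)$ collapses to
$$\Delta_{ij}(f)=bc-ad,\tag{1}$$
which does not involve $x_i,x_j$. For instance $\Delta_{12}(x_1x_2-1)=1$ and $\Delta_{12}(x_1x_2+1)=-1$.

For context, recall Brändén's theorem: a nonzero real multiaffine $f$ has no zero whose coordinates all have positive imaginary part (it is *real stable*) if and only if every $\Delta_{ij}(f)$ is nonnegative on $\mathbb R^n$. We do not use it. The result behind our question is due to Kummer, Plaumann and Vinzant: if some power $f^m$, $m\in\mathbb Z_+$, can be written as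
$$f^m=\det(A_0+x_1A_1+\dots+x_nA_n)$$
with real symmetric $A_0,\dots,A_n$ and $A_j\succeq0$ for $j\ge1$, then every $\Delta_{ij}(f)$ is a sum of squares in $\mathbb R[x_1,\dots,x_n]$. The question is whether the converse holds for multiaffine $f$.

It is convenient to allow a constant in front. Throughout $m\ge1$.

**Definition.** A nonzero multiaffine $f$ is *representable* if
$$f^m=c\,\det(A_0+x_1A_1+\dots+x_nA_n)\tag{2}$$
for some $m\ge1$, $c\in\mathbb R\setminus\{0\}$, real symmetric $A_0$, and $A_j\succeq0$ $(j\ge1)$.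

The constant costs nothing. If $A(x)$ is the matrix in (2), then $f^{2m}=c^2\det A(x)^2=\det\big((c^2)\oplus A(x)\oplus A(x)\big)$, and the coefficient matrices $0\oplus A_j\oplus A_j$ are still positive semidefinite. For example $-x_1$ is representable, and $(-x_1)^2=\det\big((1)\oplus(x_1)\oplus(x_1)\big)$. The zero polynomial is the determinant of the $1\times1$ zero matrix. So the converse asks: are all nonzero multiaffine $f$ with all $\Delta_{ij}(f)$ sums of squares representable?

**Definition.** $\mathcal P_n$ is the set of nonzero multiaffine $f\in\mathbb R[x_1,\dots,x_n]$ with $\Delta_{ij}(f)\ge0$ on $\mathbb R^n$ for all $i,j$.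

For example $f_d\in\mathcal P_3$ exactly when $|d|\le2$.

**Theorem 1.** In the variables $x_1,x_2,x_3,y,s$ let $X_k=x_k+y+s$ and
$$f=X_1X_2X_3-X_1\big(y^2+(s+1)^2\big)-X_2\big(y^2+s^2+1\big)-X_3\big(y^2+s^2\big)+2y^3+2s^2(s+1).$$
With $e_k=e_k(x_1,x_2,x_3)$ the elementary symmetric polynomials, this is
$$f=e_3+(y+s)e_2+2ys\,e_1-2sx_1-x_1-x_2-2ys-2y-2s .$$
So $f$ is multiaffine of degree $3$. All $\Delta_{ij}(f)$ are sums of at most $8$ squares, but $f$ is not representable. Hence the converse fails.

**Theorem 2.** Let $0\le d\le n$. The converse holds for all multiaffine polynomials of degree $d$ in $n$ variables if and only if $d\le2$ or $n\le4$. If $d\le2$ or $n\le4$, then already $\Delta_{ij}(f)\ge0$ on $\mathbb R^n$ for all $i,j$ implies that $f$ is representable.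

There is also a homogeneous counterexample, in 7 variables; it is easier on the eye and appears in Section 6, before the proof of Theorem 1.

## 3. Block form of a determinantal representation

To show that a polynomial is *not* representable, we must control all representations of all its powers. The first lemma removes the redundant part of a matrix. A toy case of redundancy: $x_1=-\det\begin{pmatrix}x_1&0&0\\0&0&1\\0&1&0\end{pmatrix}$.

**Lemma 1.** If a nonconstant $f$ satisfies (2), then with the same $m$ (and another $c$) one can achieve $A_1+\dots+A_n\succ0$. Then the matrix size is $N=m\deg f$; the top homogeneous part satisfies $f_{\mathrm{top}}^m=c\det(\sum_kx_kA_k)$; and $\operatorname{rank}A_k=m\deg_{x_k}f$.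

*Proof.* **Step 1. Shrink the matrix until the coefficient matrices have no common kernel.** Let $K=\bigcap_{k\ge1}\ker A_k$; as the $A_k$ are positive semidefinite, $K=\ker\sum A_k$. Suppose $K\ne0$, and let $P$ be the compression of $A_0$ to $K$.

If $P$ is invertible, write $A(x)$ in blocks along $K\oplus K^\perp$. The variables occur only in the $K^\perp$ block, so a Schur complement gives
$$\det A(x)=\det P\cdot\det\Big(A_0'+\sum_kx_kA_k|_{K^\perp}\Big)$$
with a constant symmetric $A_0'$. On $K^\perp$ the common kernel is $0$. ($K^\perp\neq0$, since $f$ is not constant.)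

If $P$ is singular, choose $\kappa\in K$ with $|\kappa|=1$ and $P\kappa=0$. Then $A_0\kappa\in K^\perp$, and $A_0\kappa\ne0$, since otherwise $A(x)\kappa=0$ and $\det A(x)\equiv0$. Put $\rho=|A_0\kappa|$, $\omega=A_0\kappa/\rho\perp\kappa$. Then $A(x)\kappa=\rho\,\omega$ for all $x$. In an orthonormal basis starting with $\kappa,\omega$ the first column of $A(x)$ is $(0,\rho,0,\dots,0)^T$, and likewise the first row, so
$$\det A(x)=-\rho^2\det\big(\text{compression of }A(x)\text{ to }\{\kappa,\omega\}^\perp\big).$$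
The size drops by 2 and the coefficient matrices stay positive semidefinite. Repeat; the process ends because sizes drop, and not at size $0$, because $f$ is not constant.

**Step 2. Read off size and top part.** Now $\sum A_k\succ0$. The degree-$N$ part of $\det A(x)$ is $\det(\sum x_kA_k)$, which is nonzero at $(1,\dots,1)$. Comparing with $f^m$ gives $N=m\deg f$ and $f_{\mathrm{top}}^m=c\det(\sum x_kA_k)$.

**Step 3. Compute the ranks.** Fix $k$, let $r=\operatorname{rank}A_k$, and set $x_j=\tau$ for $j\ne k$. The determinant has degree at most $r$ in $x_k$, and its coefficient at $x_k^r$ is the product of the nonzero eigenvalues of $A_k$ times the determinant of the compression of $A_0+\tau\sum_{j\ne k}A_j$ to $\ker A_k$. On $\ker A_k$ the form $\sum_{j\ne k}A_j$ agrees with $\sum_jA_j\succ0$. So for large $\tau$ this compression is positive definite and the coefficient is nonzero. Hence $\det A(x)$ has degree exactly $r$ in $x_k$, that is, $r=\deg_{x_k}f^m=m\deg_{x_k}f$. $\square$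

All our examples are cubics of the shape of $f_d$, with extra parameters. For these the representation takes a rigid block form.

**Lemma 2 (block lemma).** Let $f\in\mathbb R[x_1,x_2,x_3,y_1,\dots,y_p]$, $p\ge0$, be multiaffine of total degree $3$ of the form
$$f=X_1X_2X_3-Q_1X_1-Q_2X_2-Q_3X_3+C,\qquad X_k=x_k+L_k(y),\tag{3}$$
with $L_k,Q_k,C\in\mathbb R[y]$, $\deg L_k\le1$.

(a) If $f$ satisfies (2) with exponent $m$, there are real $m\times m$ matrices $B_{12},B_{23},B_{31}$, affine in $y$, with
$$\begin{gathered}B_{23}B_{23}^T=Q_1I,\qquad B_{31}B_{31}^T=Q_2I,\qquad B_{12}B_{12}^T=Q_3I,\\ B_{12}B_{23}B_{31}+(B_{12}B_{23}B_{31})^T=C\,I.\end{gathered}\tag{4}$$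

(b) Conversely, if matrices $B$ affine in $y$ satisfy (4), then $f^m=\det M$, where $M$ is the symmetric block matrix with $M_{kk}=X_kI_m$, $M_{12}=B_{12}$, $M_{23}=B_{23}$, $M_{31}=B_{31}$.

Part (b) says nothing about the coefficient matrices of the $y$'s being positive semidefinite; this must be checked each time. In Section 1 the matrices were $B_{12}=B_{23}=I$ and $B_{31}$ a rotation.

*Proof.* We use that for a square real matrix $B$ and a real number $Q$, $BB^T=QI$ if and only if $B^TB=QI$: if $Q\ne0$, both say $B^T=QB^{-1}$, and if $Q=0$, both say $B=0$.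

**Step 1. A Schur complement, for both parts.** Suppose the values at a given point satisfy $B_{23}B_{23}^T=Q_1I$, $B_{31}B_{31}^T=Q_2I$, and $X_3\ne0$. Eliminating the third block row and column of $M$ (recall $M_{13}=B_{31}^T$, $M_{32}=B_{23}^T$) leaves
$$\begin{pmatrix}X_1I-X_3^{-1}B_{31}^TB_{31}&B_{12}-X_3^{-1}B_{31}^TB_{23}^T\\ *&X_2I-X_3^{-1}B_{23}B_{23}^T\end{pmatrix}=X_3^{-1}\begin{pmatrix}aI&N\\N^T&bI\end{pmatrix},$$
$$a=X_1X_3-Q_2,\qquad b=X_2X_3-Q_1,\qquad N=X_3B_{12}-B_{31}^TB_{23}^T .$$
The last block determinant is $\det(ab\,I-NN^T)$ (for $b\neq0$ by a Schur complement, in general by continuity). Hence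
$$\det M=X_3^{m}X_3^{-2m}\det(ab\,I-NN^T)=X_3^{-m}\det(ab\,I-NN^T).\tag{5}$$
Multiplying out and using $B_{31}^TB_{23}^TB_{23}B_{31}=Q_1Q_2I$,
$$NN^T=X_3^2B_{12}B_{12}^T-X_3\big(B_{12}B_{23}B_{31}+(B_{12}B_{23}B_{31})^T\big)+Q_1Q_2I.\tag{6}$$
On the other side, a direct expansion gives
$$X_3f=ab-\Delta,\qquad \Delta=Q_3X_3^2-CX_3+Q_1Q_2.\tag{7}$$

**Step 2. Part (b).** By (4) and (6), $NN^T=\Delta I$. So (5) and (7) give $\det M=X_3^{-m}(ab-\Delta)^m=f^m$ wherever $X_3\ne0$, hence identically.

**Step 3. Part (a): diagonalize the coefficients of $x_1,x_2,x_3$.** Normalize by Lemma 1, so $N=3m$ is the matrix size. The cubic monomials of $f$ in the $x$'s alone reduce to $x_1x_2x_3$, so setting $y=0$ in $f_{\mathrm{top}}^m=c\det(\cdot)$ gives $(x_1x_2x_3)^m=c\det(x_1A_1+x_2A_2+x_3A_3)$. At $(1,1,1)$ the positive semidefinite matrix $A_1+A_2+A_3$ has nonzero determinant, so it is positive definite. By a congruence (which changes $c$) assume $A_1+A_2+A_3=I$; then $c=1$. Putting $x_k=1+t$ and the other two equal to $1$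 gives $\det(I+tA_k)=(1+t)^m$, so $A_k$ has eigenvalue $1$ with multiplicity $m$ and otherwise $0$: it is an orthogonal projection of rank $m$. If $v$ lies in the image of $A_1$, then $|v|^2=\langle v,(A_1+A_2+A_3)v\rangle=|v|^2+|A_2v|^2+|A_3v|^2$, so $A_2v=A_3v=0$. Similarly for the others. So the three images are mutually orthogonal, and in a suitable orthonormal basis $A_k=E_{kk}\otimes I_m$. Thus $f^m=\det M$ with $M_{kk}=x_kI+D_k(y)$, $D_k$ symmetric, and off-diagonal blocks $B_{12},B_{23},B_{31}$ affine in $y$.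

**Step 4. Part (a): identify the diagonal blocks and the products $BB^T$.** The coefficient of $x_1^mx_2^m$ in $f^m$ is $(\partial_1\partial_2f)^m=(x_3+L_3)^m$, and in $\det M$ it is $\det(x_3I+D_3)$. So the symmetric matrix $D_3(y)$ has the single eigenvalue $L_3(y)$, that is, $D_3=L_3I$. Similarly $D_1=L_1I$ and $D_2=L_2I$. The coefficient of $x_1^m$ gives
$$(X_2X_3-Q_1)^m=\det\begin{pmatrix}X_2I&B_{23}\\B_{23}^T&X_3I\end{pmatrix}=\det(X_2X_3I-B_{23}B_{23}^T).$$
For fixed $y$ the product $X_2X_3$ takes all real values, so $B_{23}B_{23}^T$ has the single eigenvalue $Q_1$ and equals $Q_1I$. In the same way the coefficients of $x_2^m$ and $x_3^m$ give $B_{31}^TB_{31}=Q_2I$ and $B_{12}B_{12}^T=Q_3I$.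

**Step 5. Part (a): the cubic relation.** Now (5) applies, and with (7) it gives $\det(ab\,I-NN^T)=(ab-\Delta)^m$ whenever $X_3\ne0$. Fix $y$, fix $x_3$ with $X_3\ne0$ and $x_2$ with $b\ne0$, and vary $x_1$. Then $ab$ takes all real values while $N,\Delta$ stay fixed, so the symmetric matrix $NN^T$ equals $\Delta I$. Compare with (6): the terms $X_3^2Q_3I$ and $Q_1Q_2I$ agree, and dividing the rest by $-X_3$ gives the last relation of (4). $\square$

Two facts will be used repeatedly with (4).

**Change of frame.** If $O_1,O_2,O_3$ are orthogonal, then (4) is preserved under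
$$B_{12}\to O_1B_{12}O_2^T,\quad B_{23}\to O_2B_{23}O_3^T,\quad B_{31}\to O_3B_{31}O_1^T .$$
In particular, if the coefficients $Y_{12},Y_{23}$ of one variable $y$ in $B_{12},B_{23}$ are orthogonal, then $O_1=I$, $O_2=Y_{12}$, $O_3=Y_{12}Y_{23}$ makes both equal to $I$.

**Rigidity.** If $U,W$ are orthogonal and $UW^T+WU^T=2I$, then $(U-W)(U-W)^T=2I-2I=0$, so $U=W$.

As a first use, take $f_d$ and $m=1$. The $B$'s are real numbers with square $1$, and $d=2B_{12}B_{23}B_{31}=\pm2$. So for $|d|<2$ no representation with $m=1$ exists, as announced.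

## 4. Quaternionic matrices always give representations

To violate the converse we need cubics whose $\Delta_{ij}$ are sums of squares for a reason that does not come from matrices. The opening example used Hermitian matrices over $\mathbb C$; the sensible next try is a larger algebra. Let $\mathbb H=\langle1,i,j,k\rangle$ be the quaternions, with $ij=k$, and for a Hermitian $3\times 3$ matrix $X$ with real diagonal
$$X_{11}=\alpha,\ X_{22}=\beta,\ X_{33}=\gamma,\qquad X_{12}=z,\ X_{23}=x,\ X_{31}=y,\qquad X_{lk}=\overline{X_{kl}},$$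
put
$$h(X)=\alpha\beta\gamma-\alpha|x|^2-\beta|y|^2-\gamma|z|^2+2\,\mathrm{Re}(zxy).\tag{8}$$
Over $\mathbb C$ this is the determinant.

**Quaternions cannot give a counterexample.** Let $X_0$ be quaternionic Hermitian, $w^{(1)},\dots,w^{(n)}\in\mathbb H^3$, and let $f(x)=h\big(X_0+\sum_kx_k\,w^{(k)}w^{(k)*}\big)$, where $ww^*=(w_k\bar w_l)$. Let $\lambda:\mathbb H\to\mathbb R^{4\times4}$ be left multiplication; it is multiplicative, $\lambda(\bar q)=\lambda(q)^T$, $\lambda(q)\lambda(q)^T=|q|^2I$ and $\lambda(q)+\lambda(q)^T=2\mathrm{Re}(q)I$. Hence at each point $B_{12}=\lambda(z)$, $B_{23}=\lambda(x)$, $B_{31}=\lambda(y)$ satisfy (4) with $Q_1=|x|^2$, $Q_2=|y|^2$, $Q_3=|z|^2$, $C=2\mathrm{Re}(zxy)$. The computation (5)–(7) is pointwise, so $\det(\lambda(X_{kl}))_{k,l}=h(X)^4$ when $\gamma\ne0$, hence always. Moreover $(\lambda(w_k\bar w_l))_{k,l}=\Lambda\Lambda^T\succeq0$, where $\Lambda$ is the block column with blocks $\lambda(w_k)$. So $f^4$ is a determinant as in (2).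

The next normed algebra is the octonions. Let $\mathbb O=\mathbb H\oplus\mathbb H\ell$ with
$$(a+b\ell)(c+d\ell)=(ac-\bar d\,b)+(da+b\bar c)\ell,\qquad \overline{a+b\ell}=\bar a-b\ell,$$
inner product $\langle a,b\rangle=\mathrm{Re}(a\bar b)$; then $\mathbb H\ell=\mathbb H^\perp$ and $|\ell|=1$. Multiplication is not associative: $(ij)\ell=k\ell$ but $i(j\ell)=(ji)\ell=-k\ell$. We use these standard facts (see Springer–Veldkamp, *Octonions, Jordan Algebras and Exceptional Groups*):
$$|ab|=|a||b|,\quad\overline{ab}=\bar b\,\bar a,\quad\mathrm{Re}(ab)=\mathrm{Re}(ba),\quad\mathrm{Re}((ab)c)=\mathrm{Re}(a(bc))=:\mathrm{Re}(abc),\quad(ab)\bar b=|b|^2a .$$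
So $\mathrm{Re}(abc)$ is invariant under cyclic permutation, and (8) makes sense over $\mathbb O$.

**Where the quaternionic argument stops.** Let $L_a$ be left multiplication by $a\in\mathbb O$. Conjugating $(ab)\bar b=|b|^2a$ shows $L_bL_{\bar b}=|b|^2I$. Also $L_a^T=L_{\bar a}$, since $\langle ab,c\rangle=\mathrm{Re}(ab\bar c)=\mathrm{Re}(b\bar ca)=\langle b,\bar ac\rangle$. So the first three relations of (4) survive. The last one does not. Polarizing $L_bL_{\bar b}=|b|^2I$ shows that $L_i,L_j,L_\ell$ are skew and anticommute pairwise, so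
$$L_iL_jL_\ell+(L_iL_jL_\ell)^T=L_iL_jL_\ell-L_\ell L_jL_i=2L_iL_jL_\ell\neq0,$$
although $2\mathrm{Re}(ij\ell)=0$. The matrix built from the $L$'s fails exactly in the cubic relation. On the other hand, the sum-of-squares side does not seem to need associativity: let us compute $\partial_\alpha h\,\partial_\beta h-h\,\partial_\alpha\partial_\beta h$ for octonionic $X$. It is
$$(\beta\gamma-|x|^2)(\alpha\gamma-|y|^2)-\gamma h=|x|^2|y|^2+\gamma^2|z|^2-2\gamma\,\mathrm{Re}(zxy)=\big|\gamma z-\overline{xy}\big|^2,\tag{9}$$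
and the last step uses only $|xy|=|x||y|$ and $\langle z,\overline{xy}\rangle=\mathrm{Re}(zxy)$. This is a sum of 8 squares. So the plan is: use octonions for the sums of squares, and turn the failure of the cubic relation into a proof that no matrices exist.

## 5. The octonionic cubic form and its symmetries

Formula (9) treats the two directions $E_{11},E_{22}$. We need other directions as well, such as $ww^*$. The purpose of this section is to move any two relevant directions to $E_{11},E_{22}$ by maps that preserve $h$. Let $V$ be the real vector space of Hermitian $3\times3$ octonionic matrices, with coordinates as in (8).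

**Step 1. Permutations preserve $h$.** For simultaneous cyclic permutations of rows and columns this is the cyclic invariance of $\mathrm{Re}(zxy)$. The transposition $(12)$ exchanges $\alpha,\beta$ and sends $(z,x,y)$ to $(\bar z,\bar y,\bar x)$, and $\mathrm{Re}((\bar z\bar y)\bar x)=\mathrm{Re}(x(yz))=\mathrm{Re}(zxy)$.

**Step 2. Shears preserve $h$.** These replace the row operations of linear algebra. For $a\in\mathbb O$ and $\{k,l,p\}=\{1,2,3\}$ let $S^{kl}_a$ be the linear map
$$X_{kl}\mapsto X_{kl}+aX_{ll},\qquad X_{kp}\mapsto X_{kp}+aX_{lp},\qquad X_{kk}\mapsto X_{kk}+2\mathrm{Re}(aX_{lk})+|a|^2X_{ll},$$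
with $X_{lk},X_{pk}$ conjugate to these and the other entries fixed. Its inverse is $S^{kl}_{-a}$; for the diagonal entry, $2\mathrm{Re}(aX_{lk})+|a|^2X_{ll}-2\mathrm{Re}\big(a(X_{lk}+X_{ll}\bar a)\big)+|a|^2X_{ll}=0$.

By Step 1 it suffices to show $h\circ S^{12}_a=h$. Here $\alpha'=\alpha+2\mathrm{Re}(a\bar z)+|a|^2\beta$, $z'=z+\beta a$, and $\overline{y'}=\bar y+ax$, so $y'=y+\bar x\bar a$. Then
$$|y'|^2=|y|^2+2\mathrm{Re}(axy)+|a|^2|x|^2,\qquad|z'|^2=|z|^2+2\beta\,\mathrm{Re}(a\bar z)+\beta^2|a|^2,$$
$$\mathrm{Re}(z'xy')=\mathrm{Re}(zxy)+\beta\,\mathrm{Re}(axy)+|x|^2\mathrm{Re}(a\bar z)+\beta|a|^2|x|^2,$$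
where we used $\mathrm{Re}((zx)(\bar x\bar a))=\mathrm{Re}(((zx)\bar x)\bar a)=|x|^2\mathrm{Re}(z\bar a)=|x|^2\mathrm{Re}(a\bar z)$ and $(ax)(\bar x\bar a)=|ax|^2$. So $h(X')-h(X)$ is
$$\begin{aligned}&\big(2\mathrm{Re}(a\bar z)+|a|^2\beta\big)(\beta\gamma-|x|^2)-\beta\big(2\mathrm{Re}(axy)+|a|^2|x|^2\big)-\gamma\big(2\beta\mathrm{Re}(a\bar z)+\beta^2|a|^2\big)\\&\qquad+2\beta\mathrm{Re}(axy)+2|x|^2\mathrm{Re}(a\bar z)+2\beta|a|^2|x|^2=0 .\end{aligned}$$
Let $G$ be the group generated by permutations and shears. Then $h\circ g=h$ for all $g\in G$.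

**Step 3. The admissible directions.** Let
$$\mathcal R=\{X\in V\setminus\{0\}:\ X_{kk}\ge0\ (k=1,2,3),\ \nabla h(X)=0\}.$$
Since $\mathrm{Re}(zxy)=\mathrm{Re}((yz)x)=\langle x,\overline{yz}\rangle$, and cyclically, the equations $\nabla h=0$ read
$$\beta\gamma=|x|^2,\ \ \alpha\gamma=|y|^2,\ \ \alpha\beta=|z|^2,\qquad\alpha x=\overline{yz},\ \ \beta y=\overline{zx},\ \ \gamma z=\overline{xy}.\tag{10}$$
If the entries of $w\in\mathbb O^3\setminus\{0\}$ lie in an associative subalgebra closed under conjugation, then $ww^*\in\mathcal R$: the first three equations are multiplicativity of the norm, and for instance $\overline{yz}=\bar z\bar y=(w_2\bar w_1)(w_1\bar w_3)=|w_1|^2w_2\bar w_3=\alpha x$. So $E_{kk}\in\mathcal R$, the all-ones matrix is in $\mathcal R$, and $w=(1,0,\ell)$ gives a further example, since $1,\ell$ span a copy of $\mathbb C$.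

$G$ preserves $\mathcal R$. Critical points of $h$ go to critical points because $h\circ g=h$. Under a shear the changed diagonal entry stays nonnegative, because $|X_{kl}|^2=X_{kk}X_{ll}$ on $\mathcal R$ gives
$$X_{kk}'\ge X_{kk}-2|a||X_{kl}|+|a|^2X_{ll}=\big(\sqrt{X_{kk}}-|a|\sqrt{X_{ll}}\big)^2\ge0 .$$

**Lemma 3.** For $u,v\in\mathcal R$ there are $g\in G$ and $\lambda,\mu>0$ with $gu=\lambda E_{11}$ and $gv\in\{\mu E_{11},\mu E_{22}\}$.

*Proof.* **Step 1. Move $u$ to $\lambda E_{11}$.** Some diagonal entry of $u$ is positive, since otherwise $u=0$ by (10). Permute so that $u_{11}>0$. Apply $S^{21}_a$ with $a=-u_{21}/u_{11}$, which makes the entry $(2,1)$ zero and does not touch the entries $(1,1)$ and $(3,1)$. Then apply $S^{31}_b$ with $b=-u_{31}/u_{11}$, which makes $(3,1)$ zero and does not touch $(2,1)$. Now $z=y=0$, so (10) gives $\alpha\beta=\alpha\gamma=0$ with $\alpha>0$; hence $\beta=\gamma=0$ and $|x|^2=\beta\gamma=0$.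

**Step 2. Move $v$ without moving $E_{11}$.** Let $v'\in\mathcal R$ be the image of $v$. If $v'_{22}=v'_{33}=0$, then by (10) all off-diagonal entries vanish and $v'=\mu E_{11}$. Otherwise, after possibly applying the permutation $(23)$, which fixes $E_{11}$, we have $v'_{22}>0$. Shears $S^{12}_a$ and $S^{32}_b$ fix $E_{11}$, since they only add terms built from entries of the second row. As in Step 1, suitable $a,b$ make the entries $(1,2)$ and $(3,2)$ zero, and then (10) leaves only $\mu E_{22}$. $\square$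

For $u,v\in V$ let $D_u$ be the directional derivative and $\Delta_{u,v}h=D_uh\,D_vh-h\,D_uD_vh$.

**Proposition 1.** Let $X_0\in V$, $u_1,\dots,u_n\in\mathcal R$, $f(x)=h(X_0+\sum_kx_ku_k)$. Then $f$ is multiaffine and every $\Delta_{ij}(f)$ is a sum of at most $8$ squares of polynomials.

*Proof.* From $h(X+tu+t'v)=h(gX+t\,gu+t'\,gv)$ we get $D_u^2h(X)=(D_{gu}^2h)(gX)$ and $\Delta_{u,v}h(X)=(\Delta_{gu,gv}h)(gX)$ for $g\in G$. The form $h$ has degree one in $\alpha$, so $D_{E_{11}}^2h=0$, and Lemma 3 gives $D_u^2h=0$ for all $u\in\mathcal R$. So $\partial_k^2f=0$ for all $k$, and $f$ is multiaffine.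

Next, $\Delta_{ij}(f)(x)=(\Delta_{u_i,u_j}h)(X_0+\sum x_ku_k)$. By Lemma 3 this is a positive multiple of $\Delta_{E_{11},E_{11}}h=(D_{E_{11}}h)^2$ or of $\Delta_{E_{11},E_{22}}h=|\gamma z-\overline{xy}|^2$ (see (9)), evaluated at a point depending affinely on $x$. Both are sums of at most 8 squares of polynomials in $x$. $\square$

## 6. Two octonionic cubics with no representation

**Three octonion units as constants are not enough.** Consider $x_1,x_2,x_3$ along $E_{11},E_{22},E_{33}$, a variable $y$ along the all-ones matrix, and a constant part with zero diagonal and off-diagonal entries $X_{12}=\ell$, $X_{23}=i$, $X_{31}=j$. With $X_k=x_k+y$ the polynomial is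
$$X_1X_2X_3-(y^2+1)(X_1+X_2+X_3)+2\mathrm{Re}\big((y+\ell)(y+i)(y+j)\big),$$
and the last term is $2y^3$, as $\ell,i,j$ are orthogonal imaginary units and $\mathrm{Re}(\ell ij)=0$. But the same polynomial arises from quaternions: replace $\ell,i,j$ by $p_3=\frac{-i+j}{\sqrt2}$, $p_1=i$, $p_2=\frac{i+j}{\sqrt2}$. These are imaginary units with $\mathrm{Re}(p_3p_1)+\mathrm{Re}(p_3p_2)+\mathrm{Re}(p_1p_2)=\frac1{\sqrt2}+0-\frac1{\sqrt2}=0$ and $p_3p_1p_2=\frac12(1-k)(i+j)=i$, of real part $0$. By Section 4 the polynomial is representable. The polynomial sees only the *sum* of the three products. The way out is to give each unit its own variable, so that each product shows up in a separate coefficient.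

**A homogeneous counterexample in 7 variables.** Let
$$X_1=x_1+y+u+w,\quad X_2=x_2+y+u+v,\quad X_3=x_3+y+v+w,$$
$$F=X_1X_2X_3-X_1(y^2+v^2)-X_2(y^2+w^2)-X_3(y^2+u^2)+2y^3 .$$
*All $\Delta_{ij}(F)$ are sums of squares.* With $o=(1,1,1)$, $a=(1,-i,0)$, $b=(0,1,-j)$, $c=(1,0,\ell)$ consider the matrix
$$\textstyle\sum_kx_kE_{kk}+y\,oo^*+u\,aa^*+v\,bb^*+w\,cc^* .$$
Its diagonal entries are $X_1,X_2,X_3$ above, and $X_{12}=y+ui$, $X_{23}=y+vj$, $X_{31}=y+w\ell$. As $X_{12}X_{23}=y^2+uyi+vyj+uvk\in\mathbb H$ and $\mathrm{Re}(q\ell)=0$ for $q\in\mathbb H$, we get $\mathrm{Re}(X_{12}X_{23}X_{31})=y^3$. So $F=h$ of this matrix, all five types of directions lie in $\mathcal R$, and Proposition 1 applies; it also shows that $F$ is multiaffine.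

*$F$ is not representable.* Suppose it is. Apply Lemma 2(a) with $Q_1=y^2+v^2$, $Q_2=y^2+w^2$, $Q_3=y^2+u^2$, $C=2y^3$. In $B_{12}B_{12}^T=Q_3I$ the constant term and the coefficients of $v^2,w^2$ vanish, so $B_{12}$ has only a $y$- and a $u$-part, both orthogonal. The same reasoning applies to the other two. By a change of frame the $y$-parts of $B_{12},B_{23}$ are $I$. The coefficient of $y^3$ in the last relation of (4) then reads $Y_{31}+Y_{31}^T=2I$, so $Y_{31}=I$ by rigidity. Thus
$$B_{12}=y+uP,\qquad B_{23}=y+vQ,\qquad B_{31}=y+wR$$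
with $P,Q,R$ orthogonal, and skew by the coefficients of $yu,yv,yw$ in the first relations of (4). The coefficients of $yuv$, $yuw$, $yvw$ in the last relation are $PQ+(PQ)^T=PQ+QP=0$ and likewise $PR+RP=0$, $QR+RQ=0$. Reversing a product of three anticommuting matrices changes its sign, so the coefficient of $uvw$ is
$$0=PQR+(PQR)^T=PQR-RQP=2PQR,$$
which contradicts invertibility. This is the computation with $L_i,L_j,L_\ell$ from Section 4, now forced on arbitrary matrices.

**Saving variables.** Merge $u,v,w$ into one variable $s$ along $ww^*$ with $w=(1,-i,-k)$, and keep $\ell$ as a constant. If one takes $X_{12}=y+si$, $X_{23}=y+sj$, $X_{31}=y-sk+\ell$, the attempt fails: replacing $\ell$ by the quaternion $R=\frac{i-j}{\sqrt2}$ gives the same norms, since $R\perp1,k$, and the same real part of the triple product, because $X_{12}X_{23}=y^2+ys(i+j)+s^2k$ and $\mathrm{Re}(R)=\mathrm{Re}((i+j)R)=\mathrm{Re}(kR)=0$. So that polynomial is representable by Section 4. Only the sum $i+j$ meets $R$. A second constant,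 $j$ in the entry $X_{23}$, separates $i$ from $j$; this is the polynomial of Theorem 1.

*Proof of Theorem 1.* **Step 1. Check the expanded form.** With $\tau=y+s$ we have $X_1X_2X_3=e_3+\tau e_2+\tau^2e_1+\tau^3$. The terms linear in the $x$'s are
$$\tau^2e_1-x_1(y^2+s^2+2s+1)-x_2(y^2+s^2+1)-x_3(y^2+s^2)=2ys\,e_1-2sx_1-x_1-x_2 .$$
The terms free of $x$ are $\tau^3-\tau(3y^2+3s^2+2s+2)+2y^3+2s^3+2s^2$. Here $\tau^3=y^3+3y^2s+3ys^2+s^3$ and $\tau(3y^2+3s^2+2s+2)=3y^3+3y^2s+3ys^2+3s^3+2ys+2s^2+2y+2s$, so the total is $-2ys-2y-2s$. This is the second formula.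

**Step 2. Exhibit $f$ as an octonionic cubic, to get the sums of squares.** Let $o=(1,1,1)$, $w=(1,-i,-k)$, and let $X_0\in V$ have zero diagonal and $X_{12}=0$, $X_{23}=j$, $X_{31}=\ell$. Consider $X=X_0+\sum x_kE_{kk}+y\,oo^*+s\,ww^*$. Since $w_1\bar w_2=i$, $w_2\bar w_3=(-i)k=j$, $w_3\bar w_1=-k$,
$$X_{kk}=x_k+y+s,\quad X_{12}=y+si,\quad X_{23}=y+(s+1)j,\quad X_{31}=y-sk+\ell .$$
So $|X_{23}|^2=y^2+(s+1)^2$, $|X_{31}|^2=y^2+s^2+1$, $|X_{12}|^2=y^2+s^2$. Moreover $X_{12}X_{23}=y^2+ysi+y(s+1)j+s(s+1)k\in\mathbb H$, so $\ell$ contributes nothing and $\mathrm{Re}(X_{12}X_{23}X_{31})=y^3+s^2(s+1)$. Hence $f=h(X)$. Since $E_{kk},oo^*,ww^*\in\mathcal R$, Proposition 1 shows that all $\Delta_{ij}(f)$ are sums of at most 8 squares.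

**Step 3. Assume a representation and bring it to a standard form.** Lemma 2(a) applies with $L_k=y+s$, $Q_1=y^2+(s+1)^2$, $Q_2=y^2+s^2+1$, $Q_3=y^2+s^2$, $C=2y^3+2s^3+2s^2$. Write each $B=D+yY+sZ$ and compare coefficients in $BB^T=QI$.

In $B_{12}$ the constant term satisfies $DD^T=0$, so $B_{12}=yY_{12}+sZ_{12}$ with $Y_{12},Z_{12}$ orthogonal. In $B_{23}$ all three matrices are orthogonal, and the coefficient of $s$ is $Z_{23}D_{23}^T+D_{23}Z_{23}^T=2I$, so $D_{23}=Z_{23}$ by rigidity. In $B_{31}$ all three are orthogonal. By a change of frame $Y_{12}=Y_{23}=I$; the coefficient of $y^3$ in the last relation of (4) then gives $Y_{31}+Y_{31}^T=2I$, so $Y_{31}=I$. Hence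
$$B_{12}=y+sA,\qquad B_{23}=y+(s+1)B,\qquad B_{31}=y+sZ+R$$
with $A,B,Z,R$ orthogonal. They are skew: the coefficients of $ys$ in $BB^T=QI$ give $A+A^T=B+B^T=Z+Z^T=0$, and the coefficient of $y$ for $B_{31}$ gives $R+R^T=0$. So each has square $-I$.

**Step 4. Extract the contradiction from the cubic relation.** Compare coefficients in
$$(y+sA)(y+sB+B)(y+sZ+R)+(\cdots)^T=(2y^3+2s^3+2s^2)I .$$

* $s^3$: $ABZ+(ABZ)^T=2I$, so $ABZ=I$ by rigidity and $Z=(AB)^T=BA$. As $Z$ is skew, $BA=-(BA)^T=-AB$.
* $y$: the constant term of the first factor is $0$, so the only contribution is $y\cdot B\cdot R$. Thus $BR+(BR)^T=0$, that is, $BR=-RB$.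
* $s$: the only contribution is $sA\cdot B\cdot R$. Thus $ABR+(ABR)^T=0$. As $(ABR)^T=-RBA=RAB$, we get $ABR=-RAB$.
* $ys$: the coefficient is $BR+BZ+AR+AB$ plus its transpose, and it must vanish. Here $BR$ is skew, $BZ=B^2A=-A$ is skew, and $AB$ is skew since $(AB)^T=BA=-AB$. So $AR+(AR)^T=0$, that is, $AR=-RA$.

From $AR=-RA$ and $BR=-RB$ we get $ABR=-ARB=RAB$. Together with $ABR=-RAB$ this gives $ABR=0$, which contradicts invertibility. So $f$ is not representable. $\blacksquare$

## 7. The substitution $x_k\mapsto-1/x_k$ and failure for all $n\ge5$, $d\ge3$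

To reach the other degrees we use an operation that keeps both sides of the question intact. For multiaffine $f$ let
$$I_kf=x_k\cdot f|_{x_k\to-1/x_k}.$$
If $f=x_kf_k+f^0$, then $I_kf=x_kf^0-f_k$, so $I_kI_kf=-f$. For example $I_1(x_1x_2-1)=-x_1-x_2$. If $f=ax_kx_j+bx_k+cx_j+d$, then $I_kf=cx_kx_j+dx_k-ax_j-b$. From (1) and from the definition of $I_k$,
$$\Delta_{kj}(I_kf)=\Delta_{kj}(f)\ (j\ne k),\qquad\Delta_{ij}(I_kf)=x_k^2\,\Delta_{ij}(f)|_{x_k\to-1/x_k}\ (i,j\ne k).\tag{11}$$
Also, $I_1\cdots I_n$ sends the monomial $x_S=\prod_{k\in S}x_k$ to $(-1)^{|S|}x_{[n]\setminus S}$.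

**Lemma 4.** Let $f,g$ be nonzero multiaffine polynomials.

(i) Representability is preserved by translations, scalings $x_k\to\lambda x_k$ $(\lambda>0)$, nonzero scalar factors, and products (when multiaffine); and $f$ is representable if and only if $I_kf$ is.

(ii) $\mathcal P_n$ is preserved by translations, positive scalings, nonzero scalar factors, and $I_k$. If $f=f_1f_2\in\mathcal P_n$ with $f_1,f_2$ nonconstant, then $f_1,f_2$ involve disjoint sets of variables and lie in $\mathcal P_n$.

(iii) If all $\Delta_{ij}(f)$ are sums of squares, so are all $\Delta_{ij}(I_kf)$.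

*Proof.* (i) Translations change $A_0$ only, scalings multiply $A_k$ by $\lambda>0$, and scalars go into $c$. For products, $f^m=c\det A$ and $g^{m'}=c'\det A'$ give $(fg)^{mm'}=c^{m'}c'^{\,m}\det(A^{\oplus m'}\oplus A'^{\oplus m})$. For $I_k$: if $f$ does not involve $x_k$, then $I_kf=x_kf$ is a product of representable polynomials. Otherwise Lemma 1 gives $\operatorname{rank}A_k=m$, so $A_k=BB^T$ with $B$ having $m$ columns. With $A'=A_0+\sum_{j\ne k}x_jA_j$,
$$(I_kf)^m=c\,x_k^m\det(A'-x_k^{-1}BB^T)=c\det\begin{pmatrix}A'&B\\B^T&x_kI_m\end{pmatrix},$$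
and the coefficient matrices $A_j\oplus0$ and $0\oplus I_m$ are positive semidefinite. The converse direction follows from $I_kI_kf=-f$.

(ii) Translations and positive scalings transform $\Delta_{ij}$ by substitution and positive factors, a scalar $c$ multiplies it by $c^2$, and $I_k$ is covered by (11) (with continuity at $x_k=0$) and $\Delta_{kk}(I_kf)=(\partial_kI_kf)^2$. If $f=f_1f_2$, degrees in each variable add, so the variables are disjoint. For $i,j$ among the variables of $f_1$ we have $\Delta_{ij}(f)=f_2^2\,\Delta_{ij}(f_1)$; choose a point where $f_2\ne0$ to get $\Delta_{ij}(f_1)\ge0$. If $i$ or $j$ is not among them, $\Delta_{ij}(f_1)=0$. The same holds for $f_2$.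

(iii) Let $i,j\ne k$ and $\Delta_{ij}(f)=\sum g_l^2$. Then $\deg_{x_k}g_l\le1$, because $\deg_{x_k}\Delta_{ij}(f)\le2$ and leading coefficients of squares cannot cancel. So $x_k^2\Delta_{ij}(f)|_{x_k\to-1/x_k}=\sum\big(x_k\,g_l|_{x_k\to-1/x_k}\big)^2$ is a sum of squares of polynomials. The other cases are immediate from (11). $\square$

*Proof of Theorem 2, failure for $n\ge5$, $d\ge3$.* **Step 1. Degrees 3, 4, 5 in five variables.** Let $f$ be the cubic of Theorem 1. Then $I_sf=s\,f|_{s=0}-\partial_sf$ contains the monomial $s\,x_1x_2x_3$ and has degree $4$, since $f$ has degree 3. Next, $I_yI_sf=y\,(I_sf)|_{y=0}-\partial_y(I_sf)$ contains $ys\,x_1x_2x_3$ and has degree 5. By Lemma 4(i),(iii) both are counterexamples.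

**Step 2. From $n$ to $n+1$ variables.** Let $f$ be a counterexample of degree $d$ in $n$ variables, and let $t$ be a new variable. Regarded as a polynomial in $n+1$ variables, $f$ remains a counterexample: the new $\Delta$'s are $0$, and setting $t=0$ in a representation gives one in $n$ variables. Also $tf$, of degree $d+1$, is a counterexample: $\Delta_{ij}(tf)=t^2\Delta_{ij}(f)$, $\Delta_{it}(tf)=(t\,\partial_if)f-tf\,\partial_if=0$, $\Delta_{tt}(tf)=f^2$, and setting $t=1$ in a representation of $tf$ gives one of $f$. So a counterexample at $(n,d)$ gives one at $(n+1,d)$ and one at $(n+1,d+1)$. Starting from $(5,3),(5,4),(5,5)$ we reach all $n\ge5$, $3\le d\le n$. $\blacksquare$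

It remains to show that every $f\in\mathcal P_n$ is representable if $\deg f\le2$ or $n\le4$. Since a sum of squares is nonnegative, this completes Theorem 2.

## 8. Quadratic polynomials and three variables

**Proposition 2.** Every $f\in\mathcal P_n$ with $\deg f\le2$ is representable.

*Proof.* A nonzero constant is a multiple of $\det(1)$. If $f=b_0+\sum b_kx_k$ has degree 1, then $\Delta_{ij}(f)=b_ib_j\ge0$, so up to sign all $b_k\ge0$ $(k\ge1)$ and $f$ is a $1\times1$ determinant. Let $\deg f=2$.

**Step 1. Determine the positive index of the quadratic form.** Let $F(v)=\frac12v^T\mathcal Hv$, $v=(v_0,\dots,v_n)$, be the homogenization of $f$, and $q_{ij}=\mathcal H_{ij}$; since $f$ is multiaffine, $\mathcal H_{ii}=0$ for $i\ge1$. Homogenizing $\Delta_{ij}(f)\ge0$ (first for $v_0\ne0$, then by density) gives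
$$(e_i^T\mathcal Hv)(e_j^T\mathcal Hv)-q_{ij}F(v)\ge0\quad\text{for all }v,\ 1\le i<j.$$
Some $q_{ij}$ with $1\le i<j$ is nonzero. After relabeling and a sign change of $f$, $q_{12}>0$. On the hyperplane $e_1^T\mathcal Hv=0$ the inequality says $F\le0$, so $F$ has at most one positive eigenvalue. As $F(e_1+e_2)=q_{12}>0$, it has exactly one.

**Step 2. Dispose of the case of a negative $q_{ij}$.** If some $q_{ij}<0$ with $1\le i<j$, then $F\ge0$ on the hyperplane $e_i^T\mathcal Hv=0$ and $F(e_i+e_j)<0$, so $F$ has exactly one negative eigenvalue. Hence $F$ is a difference of two squares of linear forms, a product of two real linear forms, and $f$ is a product of two polynomials of degree 1. They lie in $\mathcal P_n$ by Lemma 4(ii), so they are representable, and so is $f$.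

**Step 3. Place the basis vectors in the light cone.** Now all $q_{ij}\ge0$ for $i,j\ge1$. Write $F=\ell_0^2-\sum_{k=1}^\rho\ell_k^2$ with linear forms, $\boldsymbol\ell=(\ell_1,\dots,\ell_\rho)$, and $p=e_1+e_2$. As $F(p)>0$, we may choose the sign of $\ell_0$ so that $\ell_0(p)>0$, and then $|\boldsymbol\ell(p)|<\ell_0(p)$. Here $\rho\ge1$: otherwise $F(e_1)=F(e_2)=0$ would give $\ell_0(e_1)=\ell_0(e_2)=0$ and $F(p)=0$. For $i\ge1$, $F(e_i)=0$ means $|\ell_0(e_i)|=|\boldsymbol\ell(e_i)|$. Suppose $\ell_0(e_i)<0$. Since $v^T\mathcal Hv'=2\big(\ell_0(v)\ell_0(v')-\boldsymbol\ell(v)\cdot\boldsymbol\ell(v')\big)$,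
$$0\le q_{i1}+q_{i2}=e_i^T\mathcal Hp\le2|\ell_0(e_i)|\big(|\boldsymbol\ell(p)|-\ell_0(p)\big)<0,$$
a contradiction. So $\ell_0(e_i)=|\boldsymbol\ell(e_i)|$ for all $i\ge1$.

**Step 4. Build the determinant from anticommuting matrices.** There are real symmetric $\Gamma_1,\dots,\Gamma_\rho$ of some size $M$ with $\Gamma_j\Gamma_k+\Gamma_k\Gamma_j=2\delta_{jk}I$: start with $\Gamma_1=(1)$, and given some $\Gamma_j$'s pass to the matrices $\Gamma_j\otimes\begin{pmatrix}1&0\\0&-1\end{pmatrix}$ together with $I\otimes\begin{pmatrix}0&1\\1&0\end{pmatrix}$. With $\Gamma(v)=\sum\ell_k(v)\Gamma_k$ we have $\Gamma(v)^2=|\boldsymbol\ell(v)|^2I$, so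
$$\det\big((\ell_0I+\Gamma)\oplus(\ell_0I-\Gamma)\big)=\det\big((\ell_0^2-|\boldsymbol\ell|^2)I\big)=F^M .$$
The matrix is linear in $v$, and at $v=e_i$, $i\ge1$, its eigenvalues are among $\ell_0(e_i)\pm|\boldsymbol\ell(e_i)|\ge0$. Setting $v_0=1$ gives a representation of $f$. $\square$

**Proposition 3.** Every $f\in\mathcal P_n$ with $n\le3$ is representable.

*Proof.* By Proposition 2 only $n=\deg f=3$ remains. Scale the coefficient of $x_1x_2x_3$ to $1$ and translate to remove the quadratic terms: $f=x_1x_2x_3-ax_1-bx_2-cx_3+d$. Then $\Delta_{12}(f)=c\,x_3^2-d\,x_3+ab\ge0$ for all $x_3$, and similarly for the other pairs, give $a,b,c\ge0$ and $d^2\le4abc$. Choose $\theta$ with $2\sqrt{abc}\cos\theta=d$. Lemma 2(b) with $m=2$, $p=0$, $B_{12}=\sqrt c\,I$, $B_{23}=\sqrt a\,I$, $B_{31}=\sqrt b\,\mathrm{Rot}(\theta)$ gives $f^2=\det M$, where $\mathrm{Rot}(\theta)$ is the $2\times2$ rotation matrix. The coefficient of $x_k$ is $E_{kk}\otimes I_2\succeq0$. $\square$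

## 9. Four variables: polynomials at the boundary of $\mathcal P_4$

The strategy for $n=4$ is to represent first those $f$ for which some $\Delta_{ij}$ has a zero, possibly at infinity, and then to interpolate between such polynomials.

For $f\in\mathcal P_4$ and $i\ne j$ let $D_{ij}$ be the bihomogenization, of bidegree $(2,2)$, of $\Delta_{ij}(f)$ in the other two variables. As the degrees are even, its sign is well defined on $\mathbb P^1(\mathbb R)^2$, and it is $\ge0$ there. For instance, for the elementary symmetric polynomial $e_2(x_1,\dots,x_4)$ one has $\Delta_{12}=(x_3+x_4)^2-x_3x_4=x_3^2+x_3x_4+x_4^2$, so $D_{12}=x_3^2w_4^2+x_3x_4w_3w_4+x_4^2w_3^2$. It vanishes at $x_3=x_4=0$ and also at the point $w_3=w_4=0$ at infinity.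

**Lemma 5.** If $f\in\mathcal P_4$ and some $D_{ij}$ $(i\ne j)$ has a zero on $\mathbb P^1(\mathbb R)^2$, then $f$ is representable.

*Proof.* **Step 1. Say what we aim for.** By translations and operations $I_k$ it suffices to reach a polynomial without monomials of degree $\le1$. Indeed, $I_1I_2I_3I_4$ sends $x_S$ to $\pm x_{S^c}$, so it turns such a polynomial into an element of $\mathcal P_4$ of degree $\le2$. That one is representable by Proposition 2, and hence so is $f$ by Lemma 4(i).

**Step 2. Move the zero to the origin.** Let $(i,j)=(1,2)$. If a coordinate of the zero is finite, a translation moves it to $0$; if it is infinite, $I_3$ or $I_4$ moves it to $0$, by (11). So assume $\Delta_{12}(f)$ vanishes at $x_3=x_4=0$. Write $f=ax_1x_2+bx_1+cx_2+d$ with $a,b,c,d\in\mathbb R[x_3,x_4]$, and let $p=f|_{x_3=x_4=0}$. Then $bc-ad=0$ at $(0,0)$.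

**Step 3. The case $p\ne0$.** The nonzero matrix $\begin{pmatrix}a&b\\c&d\end{pmatrix}$ at $(0,0)$ has rank one, so $p$ is a product of a nonzero polynomial of degree $\le1$ in $x_1$ and one in $x_2$. A factor that is not constant becomes a multiple of $x_1$ (or $x_2$) by a translation; a constant factor becomes a multiple of $x_1$ (or $x_2$) by $I_1$ (or $I_2$). These operations leave $\Delta_{12}$ unchanged. So we reach $p=a(0,0)x_1x_2$ with $a(0,0)\ne0$, and $b,c,d$ vanish at $(0,0)$. Now $\Delta_{12}=bc-ad\ge0$ vanishes at $(0,0)$, so its linear part is zero. As $bc$ has no linear part, this linear part is $-a(0,0)$ times the linear part of $d$. So $d$ has no constant and no linear part, and $b,c$ have no constant term: $f$ has no monomials of degree $\le1$.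

**Step 4. The case $p=0$.** Let $g=\partial_3f|_{x_3=x_4=0}$ and $\tilde h=\partial_4f|_{x_3=x_4=0}$, viewed as forms of bidegree $(1,1)$ in $x_1,x_2$. Since $f=0$ at $x_3=x_4=0$, we have $g\tilde h=\Delta_{34}(f)|_{x_3=x_4=0}\ge0$. We claim that $g,\tilde h$ have a common zero on $\mathbb P^1(\mathbb R)^2$. A form of bidegree $(1,1)$ always has a zero, because for fixed $x_1$ it is a linear form in the homogeneous coordinates of $x_2$. So if $g$ or $\tilde h$ is identically $0$, take a zero of the other. Otherwise let $q$ be a zero of $g$ and suppose $\tilde h(q)\ne0$. In local affine coordinates with $q=(0,0)$, $g$ then has constant weak sign near $q$. Its restrictions to the lines $x_1=0$ and $x_2=0$ are affine functions that vanish at $q$ and do not change sign, so they vanish identically. Hence $g=\kappa x_1x_2$ with $\kappa\ne0$, which changes sign near $q$: a contradiction. So $\tilde h(q)=0$.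

Move the common zero to $x_1=x_2=0$ by translations and $I_1,I_2$, which preserve $p=0$. Then the coefficients of $1,x_1,x_2$ in $f$ vanish because $p=0$, and those of $x_3,x_4$ vanish because they are $g(0,0)$ and $\tilde h(0,0)$. Again $f$ has no monomials of degree $\le1$. $\square$

## 10. Four variables: a normal form and Gram matrices

Let $f\in\mathcal P_4$. If $f$ depends on at most 3 variables, it is representable by Proposition 3. If $f$ is reducible, its factors involve at most 3 variables each and lie in $\mathcal P_4$ by Lemma 4(ii), so $f$ is representable by Proposition 3 and Lemma 4(i). So let $f$ be irreducible and depend on all four variables.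

**Step 1. Find a zero where no partial derivative vanishes.** Claim: there is $p\in\mathbb R^4$ with $f(p)=0$ and $\partial_kf(p)\ne0$ for all $k$. Write $f=x_4f_4+f^0$ with $f_4\ne0$. If $\prod_k\partial_kf$ vanished at all points $(x_1,x_2,x_3,-f^0/f_4)$ with $f_4\ne0$, then $f$ would divide $\prod_k\partial_kf$ in $\mathbb R(x_1,x_2,x_3)[x_4]$, hence in $\mathbb R[x]$ by Gauss's lemma ($f$ is irreducible of positive degree in $x_4$, hence primitive). As $f$ is prime, it would divide some $\partial_kf$, which has smaller degree; so $\partial_kf=0$, a contradiction.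

**Step 2. Arrange the cubic terms.** Translate $p$ to $0$ and replace $f$ by $I_1I_2I_3I_4f$. The coefficient of $x_1x_2x_3x_4$ is now $\pm f(p)=0$, and the four cubic coefficients are $\pm\partial_kf(p)\ne0$. The coefficient of $x_1^2x_2^2$ in $\Delta_{34}(f)$ is, by (1), the product of the coefficients of $x_1x_2x_3$ and $x_1x_2x_4$. It is $\ge0$, since on the line $x_1=x_2=t$ it is the coefficient of $t^4$ in a nonnegative polynomial of degree at most 4. The same holds for other pairs, and any two cubic monomials share two variables. So all cubic coefficients have the same sign; take it positive, and let $a_k$ be the coefficient of the cubic monomial without $x_k$. Scaling $x_k$ by $a_k/a_4$ for $k=1,2,3$ and then scaling $f$ makes them all $1$. Translating $x_1,x_2,x_3$ removes the monomials $x_1x_2,x_1x_3,x_2x_3$. With $y=x_4$ and $e_k=e_k(x_1,x_2,x_3)$,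
$$f=e_3+y\,e_2+y\sum_k\kappa_kx_k+\sum_k\mu_kx_k+\kappa_0y+\mu_0 .$$

**Step 3. Rewrite $f$ in the form of the block lemma.** Put $X_k=x_k+y$ and let $\epsilon_k=e_k(X_1,X_2,X_3)$. Substituting $x_k=X_k-y$, $e_3=\epsilon_3-y\epsilon_2+y^2\epsilon_1-y^3$ and $e_2=\epsilon_2-2y\epsilon_1+3y^2$, so $e_3+ye_2=X_1X_2X_3-y^2\epsilon_1+2y^3$. Therefore
$$f=X_1X_2X_3-\sum_{k=1}^3Q_k(y)X_k+C(y),\qquad X_k=x_k+y,\tag{12}$$
$$Q_k=y^2+2r_ky+n_k,\qquad C=2y^3+2(r_1+r_2+r_3)y^2+c_1y+c_0,$$
with $r_k=-\kappa_k/2$, $n_k=-\mu_k$, $c_1=\kappa_0-\sum\mu_k$, $c_0=\mu_0$. By (1), $\Delta_{12}(f)=Q_3X_3^2-CX_3+Q_1Q_2$, which is $\ge0$ for all real $X_3,y$; similarly for $\Delta_{13},\Delta_{23}$. So for $f\in\mathcal P_4$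
$$Q_k\ge0\text{ on }\mathbb R,\ \text{that is}\ n_k\ge r_k^2,\qquad\text{and}\qquad C^2\le4Q_1Q_2Q_3\text{ on }\mathbb R.\tag{13}$$

**Definition.** For $f$ of the form (12) with $n_k\ge r_k^2$ put $m_k=\sqrt{n_k-r_k^2}$. Let $\Omega$ be the set of pairs $(\mathcal G,\varphi)$ with $\mathcal G=(t_{ij})\succeq0$ real symmetric $3\times3$, $t_{kk}=m_k^2$, $\varphi\in\mathbb R$, $\varphi^2\le\det\mathcal G$. On $\Omega$ put
$$T=t_{12}+t_{13}+t_{23},\qquad E=r_1t_{23}+r_2t_{13}+r_3t_{12}+\varphi .$$

$\Omega$ is compact. The example at the start of Section 6 has $r_k=0$, $m_k=1$, $c_1=c_0=0$. The units $\ell,i,j$ correspond to $\mathcal G=I$, $\varphi=0$, and the quaternions $p_k$ to $t_{12}=\frac1{\sqrt2}$, $t_{13}=-\frac1{\sqrt2}$, $t_{23}=0$, $\varphi=0$, where $\det\mathcal G=0$. Both have $T=E=0$. The lemma below says that $T$ and $E$ are all that matters, and its second half slides from the first kind of point to the second.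

**Lemma 6.** Let $f$ be of the form (12) with $n_k\ge r_k^2$. Then $f$ is representable if and only if there is $(\mathcal G,\varphi)\in\Omega$ with
$$c_1=2(r_1r_2+r_1r_3+r_2r_3-T),\qquad c_0=2(r_1r_2r_3-E).\tag{14}$$

*Proof.* **Step 1 ($\Rightarrow$). Put the $B$'s in standard form.** Apply Lemma 2(a). The $y^2$-coefficients of $BB^T=QI$ show that the $y$-coefficients of $B_{12},B_{23},B_{31}$ are orthogonal. By a change of frame the first two are $I$, and by the $y^3$-coefficient of the last relation of (4) and rigidity so is the third. So $B_{23}=y+P_1$, $B_{31}=y+P_2$, $B_{12}=y+P_3$ with $P_k+P_k^T=2r_kI$ and $P_kP_k^T=n_kI$. Thus $P_k=r_kI+V_k$ with $V_k$ skew, and $(r_k+V_k)(r_k-V_k)=n_kI$ gives $V_k^2=-m_k^2I$.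

**Step 2 ($\Rightarrow$). Take traces to get (14).** Let $\tau=\frac1m\mathrm{tr}$, $\langle X,Y\rangle=\tau(XY^T)$, $t_{ij}=\langle V_i,V_j\rangle=-\tau(V_iV_j)$, $\varphi=-\tau(V_3V_1V_2)$. Then $\mathcal G=(t_{ij})$ is a Gram matrix with $t_{kk}=m_k^2$. The $y^1$- and $y^0$-coefficients of the last relation of (4) are
$$P_3P_1+P_3P_2+P_1P_2+(\cdot)^T=c_1I,\qquad P_3P_1P_2+(\cdot)^T=c_0I .$$
Since $\tau(V_k)=0$, we have $\tau(P_iP_j)=r_ir_j-t_{ij}$ and $\tau(P_3P_1P_2)=r_1r_2r_3-r_3t_{12}-r_1t_{23}-r_2t_{13}-\varphi=r_1r_2r_3-E$. Applying $\tau$ gives (14).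

**Step 3 ($\Rightarrow$). Show $\varphi^2\le\det\mathcal G$, so that the point lies in $\Omega$.** Let $W=\frac12(V_1V_2-V_2V_1)$ and $S=\frac12(V_1V_2+V_2V_1)$. As $(V_1V_2)^T=V_2V_1$, $W$ is skew and $S$ is symmetric. Then $\tau(V_3S)=0$, so $\varphi=-\tau(V_3W)=\langle V_3,W\rangle$. Writing $|X|^2=\langle X,X\rangle$, we have $|W|^2+|S|^2=|V_1V_2|^2=m_1^2m_2^2$ and $|S|^2\ge\tau(S)^2=t_{12}^2$ by Cauchy–Schwarz with $I$. So $|W|^2\le m_1^2m_2^2-t_{12}^2$. Moreover $\langle W,V_1\rangle=-\frac12\tau(V_1V_2V_1-V_2V_1V_1)=0$ by cyclicity of the trace, and likewise $\langle W,V_2\rangle=0$. If $V_1,V_2$ are linearly dependent, then $W=0$, $\varphi=0$ and $\det\mathcal G=0$. Otherwise only the component of $V_3$ orthogonal to $V_1,V_2$ pairs with $W$, and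
$$\varphi^2\le|W|^2\operatorname{dist}\big(V_3,\mathrm{span}(V_1,V_2)\big)^2\le(m_1^2m_2^2-t_{12}^2)\operatorname{dist}\big(V_3,\mathrm{span}(V_1,V_2)\big)^2=\det\mathcal G .$$

**Step 4 ($\Leftarrow$). Slide to a point with $\varphi^2=\det\mathcal G$.** The map $(t_{12},t_{13},t_{23},\varphi)\mapsto(T,E)$ from $\mathbb R^4$ to $\mathbb R^2$ is linear, and its fibres are affine planes, because $T$ and $E$ are linearly independent ($\varphi$ occurs only in $E$). Start at the given point of $\Omega$ and move along a ray in its fibre up to the last point in the compact set $\Omega$. There $\varphi^2=\det\mathcal G$: if $\varphi^2<\det\mathcal G$, then $\mathcal G\succ0$ and the point would be interior to $\Omega$. Condition (14) is unchanged, so assume $\varphi^2=\det\mathcal G$.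

**Step 5 ($\Leftarrow$). Realize the point by quaternions.** Choose $v_1,v_2,v_3\in\mathbb R^3=\mathrm{Im}\,\mathbb H$ with Gram matrix $\mathcal G$. Then $\det(v_3,v_1,v_2)^2=\det\mathcal G=\varphi^2$, and after a reflection if necessary $\det(v_3,v_1,v_2)=\varphi$. Since $v_iv_j=-v_i\cdot v_j+v_i\times v_j$, we have $\mathrm{Re}(v_iv_j)=-t_{ij}$ and $\mathrm{Re}(v_3v_1v_2)=-v_3\cdot(v_1\times v_2)=-\varphi$. Put $p_k=r_k+v_k$. Then $|y+p_k|^2=(y+r_k)^2+m_k^2=Q_k$. As in Step 2, with $\mathrm{Re}$ in place of $\tau$, (14) gives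
$$2\,\mathrm{Re}\big((y+p_3)(y+p_1)(y+p_2)\big)=C .$$
With $\lambda$ as in Section 4, the matrices $B_{12}=\lambda(y+p_3)$, $B_{23}=\lambda(y+p_1)$, $B_{31}=\lambda(y+p_2)$ satisfy (4), so $f^4=\det M$ by Lemma 2(b). The coefficient of $x_k$ in $M$ is $E_{kk}\otimes I_4\succeq0$, and that of $y$ is the all-ones $3\times3$ matrix tensored with $I_4$, which is $\succeq0$. $\square$

## 11. Four variables: moving the constant term

**Proposition 4.** Every $f\in\mathcal P_4$ is representable.

*Proof.* By Section 10 and Lemma 4 we may assume that $f\in\mathcal P_4$ has the form (12).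

**Step 1. Vary $c_0$ until the boundary of $\mathcal P_4$ is reached.** For $\gamma\in\mathbb R$ let $f_\gamma=f+(\gamma-c_0)$; this replaces $c_0$ by $\gamma$ and keeps the form (12) with the same $r_k,n_k,c_1$. For $i\ne j$,
$$\Delta_{ij}(f_\gamma)=\Delta_{ij}(f)-(\gamma-c_0)\,\partial_i\partial_jf$$
is affine in $\gamma$ at each point. So $J=\{\gamma:f_\gamma\in\mathcal P_4\}$ is a closed interval, and $c_0\in J$. It is bounded: the second part of (13) for $f_\gamma$ at $y=0$ reads $\gamma^2\le4n_1n_2n_3$. Let $J=[\gamma_-,\gamma_+]$.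

**Step 2. Represent the endpoints.** If for $\gamma=\gamma_+$ all $D_{ij}$ $(i\ne j)$ were strictly positive on the compact space $\mathbb P^1(\mathbb R)^2$, they would remain so for slightly larger $\gamma$, contradicting the choice of $\gamma_+$. The same holds at $\gamma_-$. So at $\gamma_\pm$ some $D_{ij}$ has a zero, and $f_{\gamma_\pm}$ is representable by Lemma 5. By Lemma 6 there are $\omega_\pm\in\Omega$ with
$$T(\omega_\pm)=T_0:=r_1r_2+r_1r_3+r_2r_3-\frac{c_1}2,\qquad E(\omega_\pm)=r_1r_2r_3-\frac{\gamma_\pm}2 .$$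

**Step 3. Interpolate inside $\Omega$.** The set $\Omega\cap\{T=T_0\}$ is path connected. Indeed, $(\mathcal G,\varphi)$ is joined to $(\mathcal G,0)$ by $(\mathcal G,\sigma\varphi)$, $\sigma\in[0,1]$, and the set $\{\mathcal G\succeq0:t_{kk}=m_k^2,\ T=T_0\}$ is convex. So the continuous function $E$ takes on this set every value between $E(\omega_-)$ and $E(\omega_+)$, in particular $r_1r_2r_3-\frac{c_0}2$, because $\gamma_-\le c_0\le\gamma_+$. At such a point (14) holds, and $f$ is representable by Lemma 6. $\square$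

*End of the proof of Theorem 2.* For $d\le2$ or $n\le4$, Propositions 2, 3 and 4 show that $\Delta_{ij}(f)\ge0$ for all $i,j$ already implies that $f$ is representable. For $n\ge5$ and $3\le d\le n$, Section 7 gives counterexamples. $\blacksquare$
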